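\title{Unsatisfiable hitting clause-sets of deficiency $k$ without singular variables have at most $4k-5$ variables}

\begin{abstract}
An unsatisfiable hitting clause-set is a partition of the Boolean cube into subcubes, and its deficiency is the number of clauses minus the number of variables. We prove that an unsatisfiable hitting clause-set with $n\ge 1$ variables and deficiency $k$ satisfies $n\le 4k-5+\sigma$, where $\sigma$ is the number of literals that occur in exactly one clause. Hence for each $k$ there are only finitely many isomorphism types without singular variables, which confirms a conjecture on these clause-sets. The bound is sharp, and for $k\ge2$ the nonsingular clause-sets with $4k-5$ variables correspond to the unordered full binary trees with $k-1$ leaves. The proof counts orthogonal vectors in the space of real functions on the clauses and uses the Tutte--Berge formula.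
\end{abstract}

\section{The problem and the results}

Fix an infinite set of variables. A variable $v$ gives two \emph{literals} $v$ and $\overline v$, exchanged by complementation: $-v=\overline v$, $-\overline v=v$. A \emph{clause} is a finite set of literals without a complementary pair, and a \emph{clause-set} is a finite set of clauses. A variable \emph{occurs} in a clause, or the clause \emph{contains} the variable, if one of its two literals is an element of the clause. We write $\mathrm{var}(x)$ for the variable of a literal $x$, and $\mathrm{var}(C)$, $\mathrm{var}(F)$ for the sets of variables occurring in a clause $C$ or a clause-set $F$. Put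
\[
n(F)=|\mathrm{var}(F)|,\qquad c(F)=|F|,\qquad \delta(F)=c(F)-n(F);
\]
the number $\delta(F)$ is the \emph{deficiency} of $F$. The clause-set $F$ is \emph{satisfiable} if some assignment of truth values to $\mathrm{var}(F)$ makes a literal true in every clause, and \emph{unsatisfiable} otherwise. Two clauses $C,D$ \emph{clash} if $x\in C$ and $-x\in D$ for some literal $x$, and $F$ is \emph{hitting} if any two distinct clauses of $F$ clash. Let $\mathcal{UHIT}$ be the class of unsatisfiable hitting clause-sets and $\mathcal{UHIT}_{\delta=k}$ its subclass of deficiency $k$. An \emph{isomorphism} $F\to F'$ is a bijection from the literals over $\mathrm{var}(F)$ to those over $\mathrm{var}(F')$ that commutes with complementation and maps the clauses of $F$ onto those of $F'$; it renames variables and flips their signs.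

The elements of $\mathcal{UHIT}$ are the partitions of the Boolean cube into subcubes, each clause standing for the subcube of assignments that falsify it (Lemma~\ref{lem:partition}). In this picture $c(F)$ counts the parts and $n(F)$ counts the directions in which the cube is cut. Cutting in $n$ directions will turn out to require at least $n+1$ parts, so $\delta(F)-1$ is the number of parts beyond this minimum.

The deficiency alone does not bound the size of $F$. Halving the cube, then halving one half in a new direction, and so on, gives
\[
\{v_1\},\ \{\overline{v_1},v_2\},\ \dots,\ \{\overline{v_1},\dots,\overline{v_{n-1}},v_n\},\ \{\overline{v_1},\dots,\overline{v_n}\},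
\]
an element of $\mathcal{UHIT}_{\delta=1}$ for every $n$. Here each literal $v_i$ occurs in only one clause. A variable $v\in\mathrm{var}(F)$ is \emph{singular} in $F$ if one of $v,\overline v$ occurs in exactly one clause, and $F$ is \emph{nonsingular} if it has no singular variable. To \emph{eliminate} a singular variable $v$ (DP-reduction on $v$) is to replace all clauses containing $v$ or $\overline v$ by all resolvents $(C\setminus\{x\})\cup(D\setminus\{-x\})$ with $x\in C\in F$, $-x\in D\in F$, $x\in\{v,\overline v\}$. This step keeps $F$ in $\mathcal{UHIT}$, keeps the deficiency and removes one variable (Lemma~\ref{lem:singular}), so repeating it ends in a nonsingular element of $\mathcal{UHIT}$ of the same deficiency. The question is whether singular variables are the only source of infinite families. It is conjectured in \cite{slides} that they are: \emph{for every $k\in\mathbb N$, after elimination of singular variables there are only finitely many isomorphism types in $\mathcal{UHIT}_{\delta=k}$.} Since a nonsingular clause-set is its own reduct, this says that $\mathcal{UHIT}_{\delta=k}$ contains only finitely many isomorphism types of nonsingular clause-sets.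

We prove the conjecture with a sharp bound. Let $\sigma(F)$ be the number of literals that occur in exactly one clause of $F$; thus $F$ is nonsingular if and only if $\sigma(F)=0$.

\begin{theorem}\label{thm:bound}
Every $F\in\mathcal{UHIT}$ with $n(F)\ge1$ satisfies $n(F)\le 4\,\delta(F)-5+\sigma(F)$.
\end{theorem}

\begin{corollary}\label{cor:finite}
Every $F\in\mathcal{UHIT}$ has $\delta(F)\ge1$. Let $F\in\mathcal{UHIT}_{\delta=k}$ be nonsingular. If $k=1$, then $F=\{\emptyset\}$. If $k\ge2$, then $n(F)\le 4k-5$ and $c(F)\le 5k-5$. Hence for every $k$ there are only finitely many isomorphism types of nonsingular clause-sets in $\mathcal{UHIT}_{\delta=k}$.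
\end{corollary}

The extremal clause-sets are built from one small example by one operation. For variable-disjoint $F_1,F_2\in\mathcal{UHIT}$ and a new variable $r$, the \emph{join} is
\[
F_1\vee_rF_2=\{\{r\}\cup D: D\in F_1\}\cup\{\{\overline r\}\cup D: D\in F_2\},
\]
and the example is
\[
\mathcal F_3=\bigl\{\{v_1,v_2,v_3\},\ \{\overline{v_1},\overline{v_2},\overline{v_3}\},\ \{\overline{v_1},v_2\},\ \{\overline{v_2},v_3\},\ \{\overline{v_3},v_1\}\bigr\}.
\]
A \emph{full binary tree} is a finite rooted tree in which every inner node has exactly two children; it is \emph{unordered} if the two children are not distinguished as left and right. A clause-set has \emph{shape} $T$, for such a tree $T$, if either $T$ is a single leaf and the clause-set is isomorphic to $\mathcal F_3$, or the clause-set is $F_1\vee_rF_2$ with $F_1,F_2$ variable-disjoint, $r$ new, and $F_1,F_2$ of the shapes of the two subtrees at the root of $T$.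

\begin{theorem}\label{thm:sharp}
\begin{itemize}
\item[(a)] For all $k\ge2$, $\sigma\ge0$, and for $k=1$, $\sigma\ge2$, there is $F\in\mathcal{UHIT}_{\delta=k}$ with $\sigma(F)=\sigma$ and $n(F)=4k-5+\sigma$.
\item[(b)] Let $k\ge2$. The nonsingular $F\in\mathcal{UHIT}_{\delta=k}$ with $n(F)=4k-5$ are exactly the clause-sets whose shape is a full binary tree with $k-1$ leaves. Up to isomorphism their number is the number of unordered full binary trees with $k-1$ leaves (a Wedderburn--Etherington number).
\end{itemize}
\end{theorem}

The proof of Theorem~\ref{thm:bound} is a dimension count. The real functions on $F$ form a space of dimension $c=n+k$ with a natural inner product. The constant function and one sign function for each variable are orthogonal, which leaves $k-1$ dimensions (Section~\ref{sec:orth}). A pair of variables that overlap without being nested gives a nonzero vector in these dimensions, and disjoint pairs give orthogonal vectors, so the graph of such pairs has matching number at most $k-1$ (Section~\ref{sec:graph}). Sets of variables that span no edge are nested like the nodes of a decision tree and are counted through the literals at the bottom of the nesting (Section~\ref{sec:bare}).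 The Tutte--Berge formula combines the two counts (Section~\ref{sec:proof}), and the case of equality gives the classification (Section~\ref{sec:extremal}).

\section{Subcube partitions, joins and singular variables}\label{sec:basics}

We identify assignments with points $\xi\in\{\pm1\}^{\mathrm{var}(F)}$, where $\xi_v=1$ means that $v$ is true. For $C\in F$ let $X_C$ be the set of $\xi$ that make every literal of $C$ false. It is the subcube in which the coordinates in $\mathrm{var}(C)$ are fixed and the others are free, so $|X_C|=2^{n(F)-|C|}$.

\begin{lemma}\label{lem:partition}
A clause-set $F$ is hitting if and only if the sets $X_C$ are pairwise disjoint, and unsatisfiable if and only if they cover $\{\pm1\}^{\mathrm{var}(F)}$. A hitting clause-set is unsatisfiable if and only if $\sum_{C\in F}2^{-|C|}=1$.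
\end{lemma}

\begin{proof}
Some $\xi$ falsifies all literals of $C\cup D$ if and only if $C\cup D$ has no complementary pair, that is, if and only if $C$ and $D$ do not clash. The second claim restates the definition. Disjoint subcubes cover the cube if and only if their sizes $2^{n(F)-|C|}$ add up to $2^{n(F)}$.
\end{proof}

\begin{example}\label{ex:basic}
The set $\mathcal P_d$ of all $2^d$ clauses of size $d$ on $d$ variables is the partition into points; it has deficiency $2^d-d$ and is nonsingular for $d\ge2$, since each literal occurs $2^{d-1}$ times. The clause-set $\mathcal F_3$ is hitting: two of its $2$-clauses clash in their common variable, each $2$-clause has a negative and a positive literal and so clashes with both $3$-clauses, and the $3$-clauses clash. It is unsatisfiable since $2\cdot\frac18+3\cdot\frac14=1$. Every literal occurs exactly twice, $n=3$, $c=5$ and $\delta=2$; see Figure~\ref{fig:cube}.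
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.4]
\draw[gray] (0,0)--(2,0)--(2,2)--(0,2)--cycle;
\draw[gray] (0.9,0.7)--(2.9,0.7)--(2.9,2.7)--(0.9,2.7)--cycle;
\draw[gray] (0,0)--(0.9,0.7) (2,0)--(2.9,0.7) (2,2)--(2.9,2.7) (0,2)--(0.9,2.7);
\draw[ultra thick] (2,0)--(2,2) (0.9,0.7)--(2.9,0.7) (0,2)--(0.9,2.7);
\fill (0,0) circle (2pt) (2.9,2.7) circle (2pt);
\node[below left] at (0,0) {$\{v_1,v_2,v_3\}$};
\node[above right] at (2.9,2.7) {$\{\overline{v_1},\overline{v_2},\overline{v_3}\}$};
\node[left] at (2,1.55) {$\{\overline{v_1},v_2\}$};
\node[right] at (2.9,0.7) {$\{\overline{v_2},v_3\}$};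
\node[above left] at (0.45,2.35) {$\{\overline{v_3},v_1\}$};
\end{tikzpicture}
\caption{The clause-set $\mathcal F_3$ as a partition of the vertices of the $3$-cube into three edges, one in each direction, and two antipodal points. Each part is labeled by the clause that its vertices falsify; $v_1$ becomes true to the right, $v_2$ to the back, $v_3$ to the top.}
\label{fig:cube}
\end{figure}

\begin{lemma}\label{lem:singular}
Let $F\in\mathcal{UHIT}$.
\begin{itemize}
\item[(a)] Both literals of every $v\in\mathrm{var}(F)$ occur in $F$.
\item[(b)] If the literal $x$ occurs in exactly one clause $C$, then eliminating $\mathrm{var}(x)$ deletes $C$ and removes $-x$ from all other clauses. The result $F'$ lies in $\mathcal{UHIT}$ and has $c(F')=c(F)-1$, $n(F')=n(F)-1$.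
\end{itemize}
\end{lemma}

\begin{proof}
Let $v$ occur in a clause $D$, let $\xi\in X_D$, and let $\xi'$ arise from $\xi$ by reversing the coordinate $v$. Then $\xi'\notin X_D$, so $\xi'\in X_{D'}$ for some $D'\ne D$. The clause $D'$ contains the variable $v$, since otherwise $\xi\in X_D\cap X_{D'}$, and it contains the literal of $v$ that $\xi'$ falsifies, which is complementary to the one in $D$. This proves (a).

For (b) let $v=\mathrm{var}(x)$ and $-x\in D$; such $D$ exist by (a). Then $D'$ contains $x$, so $D'=C$ for every $\xi\in X_D$. Hence each literal of $C\setminus\{x\}$ is false on all of $X_D$ and therefore belongs to $D$. The resolvent of $C$ and $D$ is thus $D\setminus\{-x\}$, which is the first claim, and every variable other than $v$ still occurs in $F'$. Two clauses of $F\setminus\{C\}$ clash in a variable other than $v$, as neither contains $x$; so they still clash in $F'$ and remain distinct. An assignment satisfying $F'$, extended by making $x$ true, would satisfy $F$.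
\end{proof}

\begin{lemma}\label{lem:join}
Let $F_1,F_2\in\mathcal{UHIT}$ be variable-disjoint, with parameters $n_i,c_i,\delta_i$, and let $F=F_1\vee_rF_2$. Then $F\in\mathcal{UHIT}$, and
\[
n(F)+1=(n_1+1)+(n_2+1),\qquad \delta(F)-1=(\delta_1-1)+(\delta_2-1).
\]
Literals over $\mathrm{var}(F_i)$ occur equally often in $F_i$ and in $F$, while $r$ and $\overline r$ occur $c_1$ and $c_2$ times.
\end{lemma}

\begin{proof}
Clauses from different sides clash in $r$, and clauses from the same side clash as in $F_i$. An assignment with $r$ false falsifies some $D\in F_1$ and hence $\{r\}\cup D$; one with $r$ true falsifies some $\{\overline r\}\cup D$ with $D\in F_2$. The counts follow from $n(F)=n_1+n_2+1$ and $c(F)=c_1+c_2$.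
\end{proof}

Lemma~\ref{lem:join} suggests which bound to expect. Both $n+1$ and $\delta-1$ are additive, so joins of copies of one nonsingular clause-set with at least two clauses are nonsingular and keep the ratio $(n+1)/(\delta-1)$. This ratio is $3$ for $\mathcal P_2$ and $4$ for $\mathcal F_3$. Theorem~\ref{thm:bound} can be written as
\[
n+1\le 4(\delta-1)+\sigma,
\]
so it says that no nonsingular clause-set with variables has a larger ratio than $\mathcal F_3$. Joins also account for the term $\sigma$.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(a), and of extremality of the shapes in (b)]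
By induction on $T$, a clause-set of shape $T$ with $\ell$ leaves is a nonsingular element of $\mathcal{UHIT}$ with $\delta-1=\ell$, $n+1=4\ell$ and $c\ge2$: for $\ell=1$ this is Example~\ref{ex:basic}, and the step is Lemma~\ref{lem:join}, where $r$ is nonsingular because $c_1,c_2\ge2$. With $\ell=k-1$ we get $\delta=k$ and $n=4k-5$, which settles $k\ge2$, $\sigma=0$. If $c(F)\ge2$, then $F\vee_r\{\emptyset\}$ has the same deficiency, one more variable and one more clause, and $\sigma$ grows by exactly $1$, because $\overline r$ occurs once and $r$ occurs $c(F)$ times. Iterating this gives all $k\ge2$, $\sigma\ge0$. Starting instead from $\{\{v\},\{\overline v\}\}$, where $k=1$, $n=1$, $\sigma=2$, it gives $k=1$ and all $\sigma\ge2$.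
\end{proof}

\begin{remark}
Both halves of the hypothesis $F\in\mathcal{UHIT}$ are needed. Let $\mathcal F_d$ consist of $\{v_1,\dots,v_d\}$, $\{\overline{v_1},\dots,\overline{v_d}\}$ and the $d$ clauses $\{\overline{v_i},v_{i+1}\}$, indices modulo $d$. It is unsatisfiable, since the $2$-clauses force all variables to be equal and the long clauses exclude both constant assignments; it has deficiency $2$, and every literal occurs twice. For $d\ge4$ it is not hitting, as $\{\overline{v_1},v_2\}$ and $\{\overline{v_3},v_4\}$ do not clash. For satisfiable hitting clause-sets, take $d$ large and add the same $2^d-d-k$ new positive literals to every clause of $\mathcal P_d$: the deficiency is $k$, no literal occurs exactly once, and $n=2^d-k$.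
\end{remark}

\section{Orthogonal functions on the clauses}\label{sec:orth}

From here to the end of Section~\ref{sec:proof} we fix $F\in\mathcal{UHIT}$ with $n=n(F)\ge1$, $c=c(F)$, $k=c-n$ and $\sigma=\sigma(F)$.

A uniformly random assignment falsifies exactly one clause, and this clause is $C$ with probability $p(C)=2^{-|C|}$. On the space $\mathbb R^F$ of real functions on $F$, of dimension $c$, we use the inner product and the expectation
\[
\langle f,g\rangle=\sum_{C\in F}p(C)f(C)g(C),\qquad E[f]=\langle f,1\rangle .
\]
Products of functions are pointwise. The \emph{sign function} $\varepsilon_v$ of $v\in\mathrm{var}(F)$ takes the value $1$, $-1$ or $0$ at $C$ according as $v\in C$, $\overline v\in C$ or $v\notin\mathrm{var}(C)$. Up to sign, $\varepsilon_v(C)$ is the mean of the coordinate $\xi_v$ on $X_C$. Products of distinct coordinates have mean zero on the cube, and this passes to the sign functions because each part is a product set.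

\begin{lemma}\label{lem:orth}
$E\bigl[\prod_{v\in U}\varepsilon_v\bigr]=0$ for every nonempty $U\subseteq\mathrm{var}(F)$.
\end{lemma}

\begin{proof}
A point $\xi$ lies in $X_C$ if and only if $\xi_v=-\varepsilon_v(C)$ for all $v\in\mathrm{var}(C)$. We claim that
\[
\sum_{\xi\in X_C}\prod_{v\in U}\xi_v=2^n(-1)^{|U|}\,p(C)\prod_{v\in U}\varepsilon_v(C).
\]
If $U\subseteq\mathrm{var}(C)$, all $2^np(C)$ terms equal $(-1)^{|U|}\prod_{v\in U}\varepsilon_v(C)$. Otherwise some $v\in U$ is free on $X_C$; reversing it cancels the terms in pairs, and the right side vanishes since $\varepsilon_v(C)=0$. By Lemma~\ref{lem:partition} the sets $X_C$ partition the cube, so the left sides add up to $\sum_\xi\prod_{v\in U}\xi_v=0$.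
\end{proof}

This lemma and Lemma~\ref{lem:singular}(a) are the only places where the proof of Theorem~\ref{thm:bound} uses that $F$ is hitting and unsatisfiable. The cases $|U|=1,2$ show that the $n+1$ nonzero functions $1$ and $\varepsilon_v$ are pairwise orthogonal. Let $W$ be the orthogonal complement of their span. Then
\begin{equation}\label{eq:dim}
\dim W=c-n-1=k-1,\qquad\text{and in particular } k\ge1 .
\end{equation}

To exploit that $W$ is small we need vectors in it. The product $\varepsilon_u\varepsilon_v$ is the first candidate, but Lemma~\ref{lem:orth} concerns distinct variables only and says nothing about $\langle\varepsilon_u\varepsilon_v,\varepsilon_v\rangle=E[\varepsilon_u\varepsilon_v^2]$. We therefore subtract two projections. For $u\ne v$ put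
\[
\beta_{uv}=\frac{E[\varepsilon_u\varepsilon_v^2]}{E[\varepsilon_v^2]},\qquad h_{uv}=\varepsilon_u\varepsilon_v-\beta_{uv}\,\varepsilon_v-\beta_{vu}\,\varepsilon_u .
\]

\begin{lemma}\label{lem:h}
\begin{itemize}
\item[(a)] $h_{uv}$ is the orthogonal projection of $\varepsilon_u\varepsilon_v$ onto $W$.
\item[(b)] $\langle h_{uv},h_{u'v'}\rangle=0$ if $\{u,v\}\cap\{u',v'\}=\emptyset$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By Lemma~\ref{lem:orth}, $\varepsilon_u\varepsilon_v$ is orthogonal to $1$ and to $\varepsilon_w$ for $w\ne u,v$, and its projections onto $\varepsilon_v$ and $\varepsilon_u$ are $\beta_{uv}\varepsilon_v$ and $\beta_{vu}\varepsilon_u$.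
(b) Each of the nine terms in the expansion is a multiple of the expectation of a product of two, three or four distinct sign functions.
\end{proof}

\begin{example}\label{ex:F3}
For $\mathcal F_3$ write $\varepsilon_i$ for $\varepsilon_{v_i}$. Then $E[\varepsilon_i^2]=\frac18+\frac18+\frac14+\frac14=\frac34$, $E[\varepsilon_1\varepsilon_2^2]=\frac18-\frac18-\frac14=-\frac14$ and $E[\varepsilon_2\varepsilon_1^2]=\frac18-\frac18+\frac14=\frac14$, so $h_{12}=\varepsilon_1\varepsilon_2+\frac13\varepsilon_2-\frac13\varepsilon_1$:
\[
\begin{array}{c|ccccc}
 & \{v_1,v_2,v_3\} & \{\overline{v_1},\overline{v_2},\overline{v_3}\} & \{\overline{v_1},v_2\} & \{\overline{v_2},v_3\} & \{\overline{v_3},v_1\}\\ \hline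
p & 1/8&1/8&1/4&1/4&1/4\\
\varepsilon_1 & 1&-1&-1&0&1\\
\varepsilon_2 & 1&-1&1&-1&0\\
\varepsilon_3 & 1&-1&0&1&-1\\
h_{12} & 1&1&-1/3&-1/3&-1/3
\end{array}
\]
The vector $h_{12}$ spans $W$, which has dimension $1$. The cyclic symmetry $v_1\mapsto v_2\mapsto v_3\mapsto v_1$ shows $h_{23}=h_{31}=h_{12}$, so Lemma~\ref{lem:h}(b) fails for pairs that meet. One dimension of $W$ serves three variables here, and only disjoint pairs can be counted.
\end{example}

\section{Nested and entangled variables}\label{sec:graph}

When does $h_{uv}$ vanish? It does if $u$ and $v$ share no clause, since then $\varepsilon_u\varepsilon_v=0$. It also does if all clauses containing the variable $u$ contain the same literal of $v$, since then $\varepsilon_u\varepsilon_v=\pm\varepsilon_u$ is orthogonal to $W$. We name the second situation and show that, up to exchanging $u$ and $v$, there is no third.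

A variable $u$ is \emph{under the literal} $y$ if $u\ne\mathrm{var}(y)$ and every clause containing the variable $u$ contains $y$. We write $u<v$ if $u$ is under $v$ or under $\overline v$. Distinct variables $u,v$ are \emph{entangled} if they occur together in some clause and neither $u<v$ nor $v<u$. Let $G$ be the graph on $\mathrm{var}(F)$ whose edges are the entangled pairs.

In $\mathcal F_3$ the variables $v_1,v_2$ share a clause and each occurs in a clause without the other, so they are entangled; by the cyclic symmetry $G$ is a triangle. In a join $F_1\vee_rF_2$ the variables of $F_1$ are under $r$, those of $F_2$ are under $\overline r$, and no clause contains variables from both sides, so $G$ is the disjoint union of the graphs of $F_1$ and $F_2$ and the isolated vertex $r$.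

\begin{lemma}\label{lem:order}
\begin{itemize}
\item[(a)] If $u<v$ and $v$ is under $z$, then every clause containing the variable $u$ contains $z$. The relation $<$ is a strict partial order on $\mathrm{var}(F)$.
\item[(b)] Let a clause $C$ contain the variable $u$ and a literal $y$ of $v\ne u$. If $u<v$, then $u$ is under $y$. If $u,v$ are not entangled, then $u$ is under $y$ or $v<u$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) A clause containing the variable $u$ contains the variable $v$, hence $z$. The relation is irreflexive by definition. Suppose $v<u$ and $u$ is under a literal $y$ of $v$. By the first claim every clause containing the variable $v$ contains $y$, so $-y$ does not occur, contrary to Lemma~\ref{lem:singular}(a). If $u<v<w$, then $u\neq w$ by antisymmetry, and the first claim gives $u<w$.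
(b) If $u<v$, then $u$ is under $y$ or under $-y$, and in the latter case $C$ would contain both $y$ and $-y$. If $u,v$ are not entangled, then $u<v$ or $v<u$, since they share $C$.
\end{proof}

\begin{lemma}\label{lem:nonzero}
If $u,v$ are entangled, then $h_{uv}\ne0$.
\end{lemma}

\begin{proof}
Suppose that $\varepsilon_u\varepsilon_v=\beta_{uv}\varepsilon_v+\beta_{vu}\varepsilon_u$; the left side is not the zero function, as $u,v$ share a clause. Compare the sets of clauses in which the variables $u$ and $v$ occur. Evaluating at a clause with $u$ and without $v$ gives $\beta_{vu}=0$, and at a clause with $v$ and without $u$ gives $\beta_{uv}=0$.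

If neither set contains the other, both coefficients vanish, a contradiction. If the sets are equal, then $\varepsilon_u^2=\varepsilon_v^2$, so $E[\varepsilon_u\varepsilon_v^2]=E[\varepsilon_u^3]=E[\varepsilon_u]=0$ and $E[\varepsilon_v\varepsilon_u^2]=E[\varepsilon_v]=0$; again both coefficients vanish. In the remaining case, after exchanging names, every clause with $v$ contains $u$ and some clause with $u$ does not contain $v$. Then $\beta_{vu}=0$, so $\varepsilon_u=\beta_{uv}$ on all clauses with $v$. There $\varepsilon_u$ is nonzero and constant, which means $v<u$, a contradiction.
\end{proof}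

A \emph{matching} is a set of pairwise disjoint edges, and $\nu(G)$ is the largest size of a matching. By Lemmas~\ref{lem:h} and~\ref{lem:nonzero} the edges of a matching give pairwise orthogonal nonzero vectors of $W$, so by \eqref{eq:dim}
\begin{equation}\label{eq:nu}
\nu(G)\le k-1 .
\end{equation}

\section{Bare literals}\label{sec:bare}

A bound on $\nu(G)$ does not bound the number of vertices of $G$: it allows any number of isolated vertices, and stars of any size. In both cases the many vertices are pairwise not entangled, so we study a nonempty set $S\subseteq\mathrm{var}(F)$ that spans no edge of $G$. Call a literal $y$ with $\mathrm{var}(y)\in S$ \emph{bare} (with respect to $S$) if no variable of $S$ is under $y$. The model is a decision tree whose inner nodes carry the variables of $S$: the literals are the downward edges, a bare literal leads to a leaf, and any other literal leads to an inner node, which the proof below calls $\varphi(y)$.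

\begin{lemma}\label{lem:bare}
Let $S\ne\emptyset$ span no edge of $G$, and let $\rho\ge1$ be the number of $<$-maximal elements of $S$.
\begin{itemize}
\item[(a)] If a clause contains distinct literals $y,y'$ over $S$, then $\mathrm{var}(y')$ is under $y$ or $\mathrm{var}(y)$ is under $y'$. In particular no clause contains two distinct bare literals.
\item[(b)] There are at least $|S|+\rho$ bare literals.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The variables $v,v'$ of $y,y'$ are distinct because a clause has no complementary pair. They share a clause and are not entangled, so $v'<v$ or $v<v'$, and Lemma~\ref{lem:order}(b) applies.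

(b) For a literal $y$ over $S$ that is not bare, let $\varphi(y)$ be a $<$-maximal element of the nonempty set of variables of $S$ under $y$. Suppose $w=\varphi(y)=\varphi(y')$ with $y\ne y'$. A clause containing the variable $w$ contains $y$ and $y'$, so by (a) and symmetry we may assume that $v'=\mathrm{var}(y')$ is under $y$. But $w<v'$, since $w$ is under $y'$, and this contradicts the maximality of $w=\varphi(y)$. So $\varphi$ is injective. Since $\varphi(y)<\mathrm{var}(y)\in S$, it avoids the $\rho$ maximal elements of $S$. Hence at most $|S|-\rho$ of the $2|S|$ literals over $S$ are not bare.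
\end{proof}

It remains to bound the number of bare literals from above. The tool is that a literal with nothing under it determines much of the clauses that contain it.

\begin{lemma}\label{lem:rigid}
Let $v\in N\subseteq\mathrm{var}(F)$, let $v$ be entangled with no variable of $N$, and let $y$ be a literal of $v$ such that no variable of $N$ is under $y$. Then all clauses containing $y$ contain the same literals over $N$.
\end{lemma}

\begin{proof}
Let $y\in C$. If $u\in N\setminus\{v\}$ occurs in $C$, then $v<u$ by Lemma~\ref{lem:order}(b), since $u$ is not under $y$. Conversely, if $u\in N$ and $v<u$, then $C$ contains the literal of $u$ under which $v$ lies. So the literals of $C$ over $N$ are $y$ and these literals, which do not depend on $C$.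
\end{proof}

\begin{example}[Deficiency one]\label{ex:one}
Let $k=1$. By \eqref{eq:nu} the graph $G$ has no edge, so we may take $S=N=\mathrm{var}(F)$. By Lemma~\ref{lem:rigid} all clauses containing a bare literal coincide, so each bare literal occurs exactly once. By Lemma~\ref{lem:bare}(b), $\sigma\ge n+1$, and this is Theorem~\ref{thm:bound} for $k=1$. As there are only $n+1$ clauses and none contains two bare literals, every clause contains exactly one. In $\{\{v_1\},\{\overline{v_1},v_2\},\{\overline{v_1},\overline{v_2}\}\}$ the bare literals are $v_1,v_2,\overline{v_2}$, and $\varphi(\overline{v_1})=v_2$.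
\end{example}

\begin{example}[A star]\label{ex:star}
Let $T\in\mathcal{UHIT}_{\delta=1}$ have $s\ge1$ variables, let $u$ be new, and let $F$ consist of $C\cup\{u\}$ and $C\cup\{\overline u\}$ for all $C\in T$. Then $F$ is hitting with unchanged $\sum 2^{-|C|}=1$, it is nonsingular, and $c=2s+2$. The relation ``under'' on $S=\mathrm{var}(T)$ is the same in $F$ as in $T$. Each $v\in S$ is entangled with $u$: the clauses with $v$ contain both signs of $u$, and the clauses with $u$, which are all clauses, contain both signs of $v$. So $G$ is a star with center $u$. Each of the $s+1$ bare literals $y$ now occurs in two clauses, which agree off $u$. The function $f_y$ equal to $1/p$ on the first, $-1/p$ on the second and $0$ elsewhere is orthogonal to $1$ and to $\varepsilon_v$ for $v\in S$, but $\langle f_y,\varepsilon_u\rangle=\pm2$. The functions $1$, $\varepsilon_v$ $(v\in S)$ and $f_y$ are $2s+2$ in number and form an orthogonal basis of $\mathbb R^F$. Thus a bare literal that occurs twice uses up a dimension, provided that we give up the sign function of the center.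
\end{example}

\section{Proof of the bound}\label{sec:proof}

The examples suggest removing a small set $A$ of centers and treating the isolated vertices of $G-A$ as the set $S$. Each vertex of $A$ weakens the dimension count by one, so $A$ has to be chosen economically. For a finite graph $G$ on $n$ vertices the \emph{Tutte--Berge formula} states
\[
\nu(G)=\min_{A}\tfrac12\bigl(n+|A|-o(G-A)\bigr),
\]
where $A$ ranges over all sets of vertices and $o(G-A)$ is the number of connected components of $G-A$ with an odd number of vertices.

\begin{proof}[Proof of Theorem~\ref{thm:bound}]
Fix $A\subseteq\mathrm{var}(F)$ attaining the minimum, and put $a=|A|$, $N=\mathrm{var}(F)\setminus A$. Let $S$ be the set of isolated vertices of $G-A$ and $s=|S|$. Let $Q_1,\dots,Q_t$ be the components of $G-A$ with at least two vertices, and put $m=\sum_j|Q_j|$, $\mu=\sum_j\lfloor|Q_j|/2\rfloor$.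

\emph{Step 1: the numerical relations.} If $t'$ of the $Q_j$ are odd, then $o(G-A)=s+t'$ and $\mu=\frac12(m-t')$. With $n=a+m+s$ the formula gives $\nu(G)=a+\frac12(m-t')=a+\mu$. At most $a$ edges of a maximum matching meet $A$, so $G-A$ has a matching $\mathcal M$ with $\mu$ edges. For $q\ge2$ and $j=\lfloor q/2\rfloor\ge1$ we have $q\le2j+1\le3j$. Together with \eqref{eq:nu},
\begin{equation}\label{eq:num}
n=a+m+s,\qquad t\le\mu,\qquad m\le3\mu,\qquad a+\mu\le k-1 .
\end{equation}
If $s=0$, then
\begin{equation}\label{eq:s0}
n=a+m\le a+3\mu\le 3k-3 .
\end{equation}
As $n\ge1$, this forces $k\ge2$, and then $3k-3\le4k-5$. So let $s\ge1$, let ``bare'' refer to $S$, and let $\rho$ be as in Lemma~\ref{lem:bare}.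

Lemma~\ref{lem:rigid} need not apply to every bare literal, since a variable of some $Q_j$ may lie under it. In the join of two copies of $\mathcal F_3$, with $A=\emptyset$ and $S=\{r\}$, both $r$ and $\overline r$ are bare and each has a triangle under it. So let $L_1$ be the set of bare literals under which some variable of $\bigcup_jQ_j$ lies, and let $L_2$ be the set of the other bare literals. We charge $L_1$ to the components and $L_2$ to $\sigma$ and to the dimension.

\emph{Step 2: if some $u\in Q_j$ is under $y\in L_1$, then all of $Q_j$ is under $y$; moreover $|L_1|\le t$.} Let $v=\mathrm{var}(y)$ and let $u'\in Q_j$ be adjacent to $u$. Some clause contains the variables $u$ and $u'$, hence also $y$. Since $v$ is isolated in $G-A$, Lemma~\ref{lem:order}(b) shows that $u'$ is under $y$ or $v<u'$. The latter would give $u<v<u'$, although $u,u'$ are entangled. So $u'$ is under $y$, and by connectedness all of $Q_j$ is. No $Q_j$ is under two distinct literals of $L_1$, for a clause containing a variable of $Q_j$ would contain both, against Lemma~\ref{lem:bare}(a). Choosing for each $y\in L_1$ a component under $y$ therefore gives an injection $L_1\to\{Q_1,\dots,Q_t\}$.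

\emph{Step 3: $|L_2|\le(k-1+a-\mu)+\sigma$.} Let $L_2'$ be the set of $y\in L_2$ that occur in at least two clauses. Every literal over $\mathrm{var}(F)$ occurs, so $|L_2|\le|L_2'|+\sigma$; this is the only point where $\sigma$ enters. For $y\in L_2'$ choose distinct clauses $C_y,C_y'$ containing $y$, and let $f_y$ be $1/p(C_y)$ on $C_y$, $-1/p(C_y')$ on $C_y'$ and $0$ elsewhere, so that
\[
\langle f_y,g\rangle=g(C_y)-g(C_y')\qquad(g\in\mathbb R^F).
\]
No variable of $N=S\cup\bigcup_jQ_j$ is under $y$: none of $S$ because $y$ is bare, and none of the $Q_j$ because $y\notin L_1$. By Lemma~\ref{lem:rigid}, $C_y$ and $C_y'$ contain the same literals over $N$. Hence $f_y$ is orthogonal to $1$, to $\varepsilon_v$ for $v\in N$, and to $h_{uv}$ for $u,v\in N$, because $h_{uv}(C)$ depends only on $\varepsilon_u(C)$ and $\varepsilon_v(C)$. By Lemma~\ref{lem:bare}(a) the $f_y$ have disjoint supports. With Lemmas~\ref{lem:orth}, \ref{lem:h} and~\ref{lem:nonzero}, the functions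
\[
1,\qquad \varepsilon_v\ (v\in N),\qquad h_{uv}\ (uv\in\mathcal M),\qquad f_y\ (y\in L_2')
\]
are nonzero and pairwise orthogonal. So $1+(n-a)+\mu+|L_2'|\le c=n+k$, that is, $|L_2'|\le k-1+a-\mu$.

\emph{Step 4: the count.} Lemma~\ref{lem:bare}(b) gives $s+1\le s+\rho\le|L_1|+|L_2|$. By \eqref{eq:num} and Steps 2 and 3,
\begin{equation}\label{eq:chain}
\begin{aligned}
n+1&=a+m+(s+1)\\
&\le a+3\mu+|L_1|+|L_2|\\
&\le a+3\mu+t+(k-1+a-\mu)+\sigma\\
&=(k-1)+2(a+\mu)+t+\sigma\ \le\ 4(k-1)+\sigma,
\end{aligned}
\end{equation}
where the last inequality uses $a+\mu\le k-1$ and $t\le\mu\le k-1$.
\end{proof}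

\begin{proof}[Proof of Corollary~\ref{cor:finite}]
If $n(F)=0$, then $F=\{\emptyset\}$ and $\delta(F)=1$; if $n(F)\ge1$, then $\delta(F)\ge1$ by \eqref{eq:dim}. Let $F$ be nonsingular of deficiency $k$. If $k=1$ and $n(F)\ge1$, Theorem~\ref{thm:bound} gives $n(F)\le-1$, which is absurd; so $F=\{\emptyset\}$. If $k\ge2$, then $n(F)\ge1$, so $n(F)\le4k-5$ and $c(F)=n(F)+k\le5k-5$. On a fixed finite set of variables there are finitely many clause-sets.
\end{proof}

\begin{remark}
The Tutte--Berge formula is needed for the sharp constant only. Let instead $A$ be the vertex set of a maximum matching. Then $a\le2k-2$ and $G-A$ has no edge, so $t=m=\mu=0$. If $s=0$, then $n\le2k-2$; otherwise Steps 3 and 4 give $n+1\le(k-1)+2a+\sigma$, that is, $n\le5k-6+\sigma$. This already yields finiteness.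
\end{remark}

\section{The extremal clause-sets}\label{sec:extremal}

By Section~\ref{sec:basics}, clause-sets whose shape has $k-1$ leaves are nonsingular and extremal. To finish Theorem~\ref{thm:sharp}(b) we show by induction on $k\ge2$ that every nonsingular $F\in\mathcal{UHIT}_{\delta=k}$ with $n(F)=4k-5$ has such a shape, and then that the isomorphism type of $F$ and the unordered tree determine each other. The case $k=2$ is separate because there \eqref{eq:s0} does not rule out $s=0$.

\subsection*{The case $k=2$}
Here $n=3$ and $c=5$, so the eight points of the cube are partitioned into five subcubes. Five powers of $2$ with sum $8$ are $4,1,1,1,1$ or $2,2,2,1,1$. A part of size $4$ belongs to a clause $\{x\}$; every other clause clashes with it and so contains $-x$, whence $x$ occurs once and $F$ is singular. So $F$ has three $2$-clauses and two $3$-clauses, with $12$ literal occurrences. Each of the six literals occurs at least twice by Lemma~\ref{lem:singular}(a) and nonsingularity, hence exactly twice. Thus each variable occurs in four clauses and is missing from exactly one, and the three $2$-clauses miss three different variables. After naming the variables, their subcubes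 are
\[
(*,\alpha,\beta),\qquad(\gamma,*,\beta'),\qquad(\gamma',\alpha',*),
\]
where $*$ marks the free coordinate. Any two of them have exactly one fixed coordinate in common, so disjointness means $\beta'=-\beta$, $\alpha'=-\alpha$, $\gamma'=-\gamma$. Flipping the signs of the three variables brings $\gamma,\alpha,\beta$ to any prescribed values, and the two $3$-clauses belong to the two points left over. So there is only one isomorphism type, and it is that of $\mathcal F_3$.

This also completes the list for deficiency $2$. As $c=n+2\le2^n$ forces $n\ge2$, and $n=2$ forces four points, the nonsingular elements of $\mathcal{UHIT}_{\delta=2}$ are $\mathcal P_2$ and $\mathcal F_3$ up to isomorphism.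

\subsection*{The case $k\ge3$: $F$ is a join}
We use the notation of Section~\ref{sec:proof}. Since $3k-3<4k-5$, the bound \eqref{eq:s0} excludes $s=0$. So $s\ge1$, and every inequality used in \eqref{eq:chain} is an equality. The last one gives $a+\mu=k-1$ and $t=k-1$, and with $t\le\mu$ this yields $A=\emptyset$. The first one gives $s+1=s+\rho$, so the finite partially ordered set $S$ has a unique maximal element $r$, and $v<r$ for all other $v\in S$. The second one gives $|L_1|=t$, so the injection of Step 2 is a bijection: every $Q_j$ is under a literal of some $v\in S$, and $u<r$ for all $u\in Q_j$ by transitivity. Since $A=\emptyset$,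
\[
u<r\quad\text{for every variable } u\ne r .
\]

A clause not containing the variable $r$ therefore contains no variable. But the empty clause clashes with no clause and $c(F)\ge2$, so every clause contains $r$ or $\overline r$. Let
\[
F_1=\{C\setminus\{r\}: r\in C\in F\},\qquad F_2=\{C\setminus\{\overline r\}:\overline r\in C\in F\}.
\]
Two clauses of $F$ with the same literal of $r$ clash elsewhere, so $F_1,F_2$ are hitting. An assignment satisfying $F_1$, extended with $r$ false and arbitrary other values, would satisfy $F$, and the same holds for $F_2$ with $r$ true; so $F_1,F_2\in\mathcal{UHIT}$. A variable under $r$ occurs only in $F_1$ and a variable under $\overline r$ only in $F_2$. Hence $F_1,F_2$ are variable-disjoint and $F=F_1\vee_rF_2$.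

By Lemma~\ref{lem:join} and the nonsingularity of $F$, each $F_i$ is nonsingular with $c(F_i)\ge2$. Corollary~\ref{cor:finite} gives $k_i=\delta(F_i)\ge2$ and $n(F_i)+1\le4(k_i-1)$. Since $k-1=(k_1-1)+(k_2-1)$, we have $k_i<k$, and
\[
4(k-1)=(n(F_1)+1)+(n(F_2)+1)\le4(k_1-1)+4(k_2-1)=4(k-1)
\]
forces $n(F_i)=4k_i-5$. By induction $F_i$ has a shape $T_i$ with $k_i-1$ leaves, so $F$ has the shape of the tree with root subtrees $T_1,T_2$, which has $k-1$ leaves.

\subsection*{Isomorphism types}
Let $F,F'$ have shapes $T,T'$ with the same number $\ell$ of leaves. We show by induction on $\ell$ that $F\cong F'$ if and only if $T\cong T'$ as unordered trees. For $\ell=1$ both trees are a leaf and both clause-sets are isomorphic to $\mathcal F_3$. Let $\ell\ge2$, $F=F_1\vee_rF_2$ and $F'=F_1'\vee_{r'}F_2'$. Every variable of $F$ other than $r$ occurs on one side only, and both sides are nonempty, so $r$ is the only variable that occurs in all clauses of $F$; the same holds for $r'$ in $F'$.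

An isomorphism $F\to F'$ therefore maps $r$ to $r'$ or to $\overline{r'}$, and it restricts to isomorphisms of $F_1,F_2$ onto $F_1',F_2'$ in one of the two orders. Isomorphic clause-sets have equal deficiency, so corresponding subtrees have equally many leaves and are isomorphic by induction; hence $T\cong T'$. Conversely, if $T\cong T'$, the subtrees at the roots are isomorphic in one of the two orders, and by induction so are $F_1,F_2$ and $F_1',F_2'$. The two sides are variable-disjoint, so the two isomorphisms combine, with $r\mapsto r'$ or $r\mapsto\overline{r'}$ according to the order, to an isomorphism $F\to F'$.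

Thus the isomorphism types of nonsingular $F\in\mathcal{UHIT}_{\delta=k}$ with $n(F)=4k-5$ are in bijection with the unordered full binary trees with $k-1$ leaves, and Theorem~\ref{thm:sharp} is proved. There is one such tree with one, two or three leaves, and there are two with four leaves, the root splitting the leaves as $1+3$ or $2+2$. So the extremal clause-set is unique for $k\le4$, and there are two for $k=5$.

\begin{thebibliography}{1}
\bibitem{slides}
\emph{SAT, Extremal Combinatorics, and Elementary Number Theory},
\texttt{https://www.cs.swan.ac.uk/\textasciitilde{}csoliver/Artikel/2015\_Warwick.pdf}.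
\end{thebibliography}
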